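\title{Projective planes in varieties of modular ortholattices}

\begin{abstract}
We prove a conjecture of G.~Bruns: every variety of modular ortholattices that is different from the varieties $[MOn]$, $0\le n\le\omega$, contains an algebra whose lattice reduct is a projective plane. The main case is that of a variety with subdirectly irreducible members of unbounded height. We show that such a variety contains, for some prime field $F$ and all $d\ge1$, the lattice of subspaces of $F(x_1,\dots,x_d)^{2^d}$ with the diagonal form whose coefficients are the square-free monomials. The proof coordinatizes large intervals by $*$-regular rings, chooses bases with Hankel Gram matrices, and reads off rational functions from sequences of operators. We also determine the minimal varieties with subdirectly irreducible members of unbounded height: there is one for each prime field.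
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{modular ortholattice} (MOL) is an algebra $L=(L;\vee,\wedge,{}',0,1)$ such that $(L;\vee,\wedge,0,1)$ is a bounded lattice that satisfies the modular law
\[
x\le z\ \Longrightarrow\ x\vee(y\wedge z)=(x\vee y)\wedge z,
\]
and $x\mapsto x'$ is an \emph{orthocomplementation}: $x''=x$, $x\le y\iff y'\le x'$, $x\vee x'=1$ and $x\wedge x'=0$. The example to keep in mind is the lattice of subspaces of a finite-dimensional vector space with a symmetric bilinear form that is \emph{anisotropic} ($\langle v,v\rangle=0$ only for $v=0$), with $U'=U^\perp$.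

An MOL has \emph{height $\ge N$} if it has a chain $0<z_1<\dots<z_N$. It has \emph{infinite height} if it has height $\ge N$ for every $N$ and \emph{finite height} otherwise; its \emph{height} is then the largest such $N$. The height of an element $a$ is the height of the interval $[0,a]$. In a subspace lattice, height is dimension. A lattice is \emph{irreducible} if it has at least two elements and is not a direct product of two lattices with at least two elements each. A \emph{projective plane} is an irreducible complemented modular lattice of height $3$; its elements of height $1$ and $2$ are the points and the lines.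

The MOLs of small height are easy to list. Let $MO0$ be the one-element MOL and $MO1$ the two-element Boolean algebra. For a cardinal $n\ge2$ let $MOn$ consist of $0$, $1$ and $2n$ pairwise incomparable atoms, which the orthocomplementation pairs up without fixing any. An MOL of height at most $2$ is one of the $MOn$ or the four-element Boolean algebra $MO1\times MO1$.

A \emph{variety} is a class of algebras defined by identities; equivalently, a class closed under direct products, subalgebras and homomorphic images. An algebra with at least two elements is \emph{subdirectly irreducible} (s.i.) if it has a least nontrivial congruence, and by Birkhoff's theorem a variety is generated by its s.i.\ members. For $0\le n\le\omega$ let $[MOn]$ be the variety generated by $MOn$. These varieties form a chain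
\[
[MO0]\subset[MO1]\subset[MO2]\subset\dots\subset[MO\omega],
\]
in which $[MO(n+1)]$ covers $[MOn]$ for $n<\omega$, and it is known that every other variety of MOLs contains $[MO\omega]$. So the lattice of varieties of MOLs begins with this chain, and one asks what a variety must contain as soon as it leaves the chain. We shall see that a variety outside the chain has an s.i.\ member of height at least $3$ (Lemma~\ref{lem:height2}). The smallest conceivable witness has height exactly $3$, and an s.i.\ MOL of height $3$ is a projective plane. This is the answer that G.~Bruns conjectured; see \cite{VMO}, where the problem is posed.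

\begin{theorem}[Bruns' conjecture]\label{thm:bruns}
Every variety of MOLs that is different from all $[MOn]$, $0\le n\le\omega$, contains an algebra whose lattice reduct is a projective plane.
\end{theorem}

If the variety has an s.i.\ member $L$ of finite height at least $3$, the plane is already visible in $L$, as an interval $[0,a]$ with $a$ of height $3$. An s.i.\ member of infinite height need not have an element of height $3$: in Example~\ref{ex:noatoms} every nonzero element has infinite height. The plane must then be built from products, subalgebras and homomorphic images. It is also not obvious which plane to aim for. Over a finite field with $q$ elements no diagonal form $\alpha a_1^2+\beta a_2^2+\gamma a_3^2$ with $\alpha\beta\gamma\ne0$ is anisotropic: for odd $q$ the sets $\{\alpha a^2\}$ and $\{-\gamma-\beta a^2\}$ have $(q+1)/2$ elements each and so they meet, and for even $q$ every element is a square. In positive characteristic the coefficients of the form therefore have to come from a larger field, and indeterminates serve in every characteristic.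

For a field $F$ and $d\ge1$ put $E=\{0,1\}^d$ and $K_d=F(x_1,\dots,x_d)$, and write $x^\varepsilon=\prod_i x_i^{\varepsilon_i}$. The symmetric form
\begin{equation}\label{eq:form}
\langle a,b\rangle=\sum_{\varepsilon\in E}x^\varepsilon a_\varepsilon b_\varepsilon\qquad(a,b\in K_d^{E})
\end{equation}
is anisotropic (Lemma~\ref{lem:aniso}). Let $Q_d(F)$ be the lattice of subspaces of $K_d^E$ with $U\mapsto U^\perp$; it is an MOL of height $2^d$. We write $\langle1,x,y\rangle$ for the form $a_1b_1+xa_2b_2+ya_3b_3$ on $F(x,y)^3$. Call a variety \emph{unbounded} if for every $N$ it has an s.i.\ member of height $\ge N$.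

\begin{theorem}\label{thm:main}
Every unbounded variety $V$ of MOLs contains, for some prime field $F$ (that is, $\mathbb Q$ or $\mathbb F_p$), all $Q_d(F)$, $d\ge1$. In particular $V$ contains the MOL of subspaces of $F(x,y)^3$ with the form $\langle1,x,y\rangle$, a projective plane.
\end{theorem}

For $d=1$ the space $K_1^2$ has countably many one-dimensional subspaces, infinitely many, so $Q_1(F)\cong MO\omega$. The case $d=2$ gives the plane. All $d$ together give a sharper picture. For a prime field $F$ let $\mathcal W_F$ be the variety generated by all $Q_d(F)$, $d\ge1$. A plane is \emph{Pappian} if it is the subspace lattice of $K^3$ for a commutative field $K$.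

\begin{theorem}\label{thm:more}
Let $V$ be a variety of MOLs.
\begin{enumerate}
\item[(a)] $V$ contains a projective plane if and only if $V\ne[MOn]$ for all $0\le n\le\omega$.
\item[(b)] If $V$ has an s.i.\ member of finite height $h\ge3$, then the intervals $[0,a]$ of that member with $a$ of height $3$ are projective planes in $V$. If $V$ is unbounded, then $V$ contains, for some prime field $F$, the Pappian plane $F(x,y)^3$ with form $\langle1,x,y\rangle$, and $V$ contains irreducible MOLs of every finite height $\ge1$.
\item[(c)] $V$ is unbounded if and only if $V\supseteq\mathcal W_F$ for some prime field $F$. The varieties $\mathcal W_{\mathbb Q}$, $\mathcal W_{\mathbb F_p}$ ($p$ prime) are pairwise distinct and are exactly the minimal unbounded varieties.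
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} runs as follows. An s.i.\ MOL of height $\ge N$ contains $N$ orthogonal, pairwise perspective elements (Section~\ref{sec:lattice}). By von Neumann's coordinatization theorem the interval below their join is the lattice of principal right ideals of a ring with involution, which looks like a ring of $N\times N$ matrices over some ring $S$, with the involution given by a diagonal form (Section~\ref{sec:rings}). We know almost nothing about $S$ or about the diagonal entries. We cut the $N$ coordinates into $2^d$ blocks and identify the blocks with one another so that the form becomes diagonal with operator entries $A_\varepsilon$ that act, on most of a block, like multiplication by the monomials $x^\varepsilon$ (Section~\ref{sec:hankel}). As $N$ grows, the exceptional part recedes, and a subring of the product of the rings maps onto $K_d$ with $A_\varepsilon\mapsto x^\varepsilon$ (Sections~\ref{sec:symbol} and~\ref{sec:end}). Section~\ref{sec:model} shows the choice of the identifications in dimension four. Theorem~\ref{thm:bruns} is deduced from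 Theorem~\ref{thm:main} in Section~\ref{sec:reduction}, and Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.

\section{How an indeterminate appears: dimension four}\label{sec:model}

Let $W=\mathbb Q^4$ with an orthogonal basis $f_0,f_1,f_2,f_3$ and $\langle f_r,f_r\rangle=\gamma_r>0$. The numbers $\gamma_r$ are given to us; we may not choose them. Split $W$ by the parity of the index into $M_0=\operatorname{span}(f_0,f_2)$ and $M_1=\operatorname{span}(f_1,f_3)$. A linear bijection $\tau\colon M_0\to M_1$ identifies $M_0\oplus M_0$ with $W$ by $(v,w)\mapsto v+\tau w$, and the form becomes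
\[
\langle v,v_1\rangle+\langle w,Aw_1\rangle,\qquad A=\tau^*\tau .
\]
This is a diagonal form in two variables with the entries $1$ and $A$ in $\operatorname{End}(M_0)$. It should resemble the form \eqref{eq:form} for $d=1$, whose entries are $1$ and $x$. So we think of $M_0$ as the space of polynomials of degree at most $1$, with a basis $u_0,u_1$ that stands for $1,x$, and we want $Au_0=u_1$.

Put $w_s=\tau u_s$. Since $\langle u_s,Au_0\rangle=\langle w_s,w_0\rangle$, the equation $Au_0=u_1$ says that $\langle w_0,w_0\rangle=\langle u_0,u_1\rangle$ and $\langle w_1,w_0\rangle=\langle u_1,u_1\rangle$. In other words, the two Gram matrices are Hankel matrices cut from one sequence: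
\[
H_0=\bigl(\langle u_s,u_t\rangle\bigr)=\begin{pmatrix}\varphi(0)&\varphi(1)\\ \varphi(1)&\varphi(2)\end{pmatrix},\qquad
H_1=\bigl(\langle w_s,w_t\rangle\bigr)=\begin{pmatrix}\varphi(1)&\varphi(2)\\ \varphi(2)&\varphi(3)\end{pmatrix}.
\]
When we add a new basis vector of the form $f_r+{}$(a combination of older vectors), we can prescribe its inner products with the older vectors, but its inner product with itself is then forced on us. Now each of $\varphi(0),\dots,\varphi(3)$ occurs on a diagonal in exactly one place, the even values in $H_0$ and the odd values in $H_1$. So we let the diagonal occurrence \emph{define} the value, and we impose it at the off-diagonal occurrences, which come later: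
\begin{align*}
u_0&=f_0, & \varphi(0)&=\gamma_0,\\
w_0&=f_1, & \varphi(1)&=\gamma_1,\\
u_1&=f_2+u_0\,\varphi(0)^{-1}\varphi(1), & \varphi(2)&=\gamma_2+\varphi(1)^2/\varphi(0),\\
w_1&=f_3+w_0\,\varphi(1)^{-1}\varphi(2), & \varphi(3)&=\gamma_3+\varphi(2)^2/\varphi(1).
\end{align*}
Indeed $\langle u_0,u_1\rangle=\varphi(1)$ and $\langle w_0,w_1\rangle=\varphi(2)$. The matrix of $A$ in the basis $u_0,u_1$ is $H_0^{-1}H_1$, because $\langle u_s,Au_t\rangle=\langle w_s,w_t\rangle$. If all $\gamma_r=1$, then $\varphi(0),\dots,\varphi(3)=1,1,2,5$ and
\[
H_0^{-1}H_1=\begin{pmatrix}2&-1\\-1&1\end{pmatrix}\begin{pmatrix}1&2\\2&5\end{pmatrix}=\begin{pmatrix}0&-1\\1&3\end{pmatrix}.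
\]
The first column is the shift $u_0\mapsto u_1$. The last column is not under control, and $A$ is not an indeterminate: $A^2-3A+1=0$.

In dimension $2n$ the same recursion will give $A_nu_s=u_{s+1}$ for $s\le n-2$. Then $c(A_n)u_0=\sum_sc_su_s\ne0$ for every nonzero polynomial $c=\sum_sc_sx^s$ of degree less than $n$, so the sequence $(A_n)_n$ satisfies no polynomial relation. To turn this into a homomorphism onto $\mathbb Q(x)$, we shall record of a sequence of operators only how it acts on polynomials of degree at most $n-k$, with $k$ independent of $n$. The uncontrolled last column then becomes invisible. Three things are added in the general proof: $\mathbb Q$ is replaced by a noncommutative ring with involution, the single variable by $d$ variables, and inverses by quasi-inverses.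

\section{Perspectivity and congruences}\label{sec:lattice}

The aim of this section is Proposition~\ref{prop:homog}: an s.i.\ MOL of large height contains many orthogonal elements of the ``same size''. Sameness of size is expressed by perspectivity, and the link with subdirect irreducibility is that congruences correspond to ideals closed under perspectivity.

Throughout, $L$ is an MOL. The De Morgan laws $(x\vee y)'=x'\wedge y'$ and $(x\wedge y)'=x'\vee y'$ hold, so a map between MOLs that preserves $0$, $\vee$ and $'$ is a homomorphism, and an equivalence relation compatible with $\vee$ and $'$ is a congruence. For $u\le v$ the modular law gives $u\vee(u'\wedge v)=(u\vee u')\wedge v=v$, so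
\begin{equation}\label{eq:relc}
u\le v\ \Longrightarrow\ v\wedge u'\text{ is a complement of $u$ in }[0,v].
\end{equation}
Elements $a,b$ are \emph{orthogonal} if $a\le b'$. Elements $a_1,\dots,a_N$ are \emph{independent} if $(a_1\vee\dots\vee a_{k-1})\wedge a_k=0$ for $k=2,\dots,N$; in a modular lattice this does not depend on the order in which they are listed. Pairwise orthogonal elements are independent, since $a_1\vee\dots\vee a_{k-1}\le a_k'$.

\begin{lemma}[Intervals]\label{lem:interval}
For $a\in L$ the interval $[0,a]$ with $x\mapsto x'\wedge a$ is an MOL, and $\iota_a\colon[0,a]\times[0,a']\to L$, $(x,y)\mapsto x\vee y$, is an injective homomorphism. Hence $[0,a]$ lies in every variety that contains $L$.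
\end{lemma}

\begin{proof}
The map $x\mapsto x'\wedge a$ reverses order, gives complements by \eqref{eq:relc}, and has period two because $(x'\wedge a)'\wedge a=(x\vee a')\wedge a=x\vee(a'\wedge a)=x$ for $x\le a$. The map $\iota_a$ preserves $0$ and joins. For $x\le a$ and $y\le a'$ we have $y'\wedge a'\le a'\le x'$ and $a\le y'$, so two applications of the modular law give
\[
(x'\wedge a)\vee(y'\wedge a')=x'\wedge\bigl(a\vee(a'\wedge y')\bigr)=x'\wedge y'=(x\vee y)'.
\]
It is injective because $(x\vee y)\wedge a=x\vee(y\wedge a)=x$ and, in the same way, $(x\vee y)\wedge a'=y$. So $[0,a]$ is a homomorphic image of a subalgebra of $L$.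
\end{proof}

Elements $a,b$ are \emph{perspective}, $a\sim b$, if there is an \emph{axis} $y$ with $a\vee y=b\vee y$ and $a\wedge y=b\wedge y=0$. In a subspace lattice this forces $\dim a=\dim b$. Every $a$ is perspective to itself via $0$, and $a\sim0$ via $y$ gives $a\le y$, hence $a=0$. Two manipulations of axes are used throughout. Let $a\sim b$ via $y$.
\begin{enumerate}
\item[(P1)] \emph{Transport.} If $a_1\le a$, then $b_1=b\wedge(a_1\vee y)$ satisfies $b_1\vee y=(b\vee y)\wedge(a_1\vee y)=a_1\vee y$. So $a_1\sim b_1\le b$ via $y$, and $b_1\ne0$ if $a_1\ne0$.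
\item[(P2)] \emph{Axes inside the join.} The element $c=y\wedge(a\vee b)$ is an axis of $a,b$ with $a\vee c=(a\vee y)\wedge(a\vee b)=a\vee b$ and likewise $b\vee c=a\vee b$. In particular, elements of $[0,u]$ that are perspective in $L$ are perspective in $[0,u]$.
\end{enumerate}

\begin{lemma}\label{lem:project}
If $w\le x\vee i$ and $w\wedge x=0$, then there is $i_1\le i$ with $w\sim i_1$ via $x$.
\end{lemma}

\begin{proof}
Let $e=i\wedge(x\vee w)$. Then $e\vee x=(i\vee x)\wedge(x\vee w)=x\vee w$. Let $i_1$ be a complement of $e\wedge x$ in $[0,e]$. Then $i_1\vee x=i_1\vee(e\wedge x)\vee x=e\vee x=w\vee x$ and $i_1\wedge x=i_1\wedge(e\wedge x)=0$.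
\end{proof}

A \emph{p-ideal} is a lattice ideal $I$ such that $a\sim b\in I$ implies $a\in I$.

\begin{lemma}\label{lem:cong}
\begin{enumerate}
\item[(a)] The class of $0$ of a congruence of $L$ is a p-ideal. A congruence in which the class of $0$ is $\{0\}$ is trivial.
\item[(b)] For a p-ideal $I$, the relation $x\mathrel{\theta_I}y$ defined by ``$x\vee i=y\vee i$ for some $i\in I$'' is a congruence in which the class of $0$ is $I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\equiv$ be a congruence. If $x\equiv0\equiv y$ and $z\le x$, then $x\vee y\equiv0$ and $z=z\wedge x\equiv0$. If $a\sim b$ via $y$ and $b\equiv0$, then $a=a\wedge(b\vee y)\equiv a\wedge y=0$. Suppose that the class of $0$ is $\{0\}$ and $x\equiv y$. Then $x\vee y\equiv y\equiv x\wedge y$, so $(x\vee y)\wedge(x\wedge y)'\equiv0$. This element is therefore $0$, and \eqref{eq:relc} gives $x\vee y=x\wedge y$, that is, $x=y$.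

(b) If $x\vee i=y\vee i$ and $y\vee j=z\vee j$, then $x\vee i\vee j=z\vee i\vee j$; so $\theta_I$ is an equivalence relation. It is compatible with joins, and $x\mathrel{\theta_I}0$ means $x\le i$ for some $i\in I$. For complements it is enough to show $x'\mathrel{\theta_I}y'$ when $y=x\vee i$ with $i\in I$; for if $x\vee i=z\vee i$, then $x'\mathrel{\theta_I}(x\vee i)'=(z\vee i)'\mathrel{\theta_I}z'$. Replace $i$ by a complement of $x\wedge i$ in $[0,i]$; this keeps $i\in I$ and $y=x\vee i$ and makes $x\wedge i=0$. By \eqref{eq:relc}, $j=y\wedge x'$ is also a complement of $x$ in $[0,y]$, so $j\sim i$ via $x$ and $j\in I$. Since $y'\le x'$, we have $y'\vee j=(y'\vee y)\wedge x'=x'=x'\vee j$.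
\end{proof}

To produce p-ideals we need some transitivity of $\sim$. It is available for independent elements.

\begin{lemma}\label{lem:trans}
If $a,b,c$ are independent, $a\sim c$ and $b\sim c$, then $a\sim b$.
\end{lemma}

\begin{proof}
By (P2) choose an axis $p$ of $a,c$ with $a\vee p=c\vee p=a\vee c$ and an axis $q$ of $b,c$ with $b\vee q=c\vee q=b\vee c$. Put $r=(p\vee q)\wedge(a\vee b)$. Since $p\vee q\vee a\ge c\vee q\ge b$, we get $r\vee a=(p\vee q\vee a)\wedge(a\vee b)=a\vee b$. Next, $q\wedge(a\vee c)\le(b\vee c)\wedge(a\vee c)=c\vee(b\wedge(a\vee c))=c$ by independence, and $q\wedge c=0$; so $q\wedge(a\vee c)=0$ and $(p\vee q)\wedge(a\vee c)=p\vee(q\wedge(a\vee c))=p$. Hence $r\wedge a\le p\wedge a=0$. The situation is symmetric in $(a,p)$ and $(b,q)$, so $r\vee b=a\vee b$ and $r\wedge b=0$ as well.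
\end{proof}

Write $a\mathrel\nabla b$ if there are no nonzero $a_1\le a$ and $b_1\le b$ with $a_1\sim b_1$. The relation is symmetric, it passes to smaller elements, and $z\mathrel\nabla z$ only for $z=0$.

\begin{lemma}\label{lem:nabla}
\begin{enumerate}
\item[(a)] $a\mathrel\nabla b$ if and only if $(a\vee x)\wedge b=x\wedge b$ for all $x\in L$.
\item[(b)] $b^\nabla=\{a:a\mathrel\nabla b\}$ is a p-ideal.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Assume the identity, and let $a_1\le a$, $b_1\le b$ be perspective via $y$. Then $b_1\le(a_1\vee y)\wedge b\le(a\vee y)\wedge b=y\wedge b$, so $b_1=b_1\wedge y=0$. Conversely, suppose $b_0=(a\vee x)\wedge b>x\wedge b$ for some $x$, and let $w\ne0$ be a complement of $x\wedge b$ in $[0,b_0]$. Then $w\le b$, so $w\wedge x=w\wedge(x\wedge b)=0$, and $w\le x\vee a$. Lemma~\ref{lem:project} gives $a_1\le a$ with $a_1\sim w\ne0$, so $a\mathrel\nabla b$ fails.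

(b) If $a,\tilde a\in b^\nabla$, then $(a\vee\tilde a\vee x)\wedge b=(\tilde a\vee x)\wedge b=x\wedge b$ for all $x$ by (a), so $a\vee\tilde a\in b^\nabla$. Thus $b^\nabla$ is an ideal. Let $a\mathrel\nabla b$ and $c\sim a$, and suppose that there are nonzero $c_1\le c$, $b_1\le b$ with $c_1\sim b_1$. By (P1) there is a nonzero $a_1\le a$ with $a_1\sim c_1$. If $a_1\wedge c_1$ were nonzero, transport from $c_1$ to $b_1$ would make this element below $a$ perspective to a nonzero element below $b$. If $b_1\wedge c_1$ were nonzero, transport from $c_1$ to $a_1$ would do the same with the roles of $a$ and $b$ exchanged. So $a_1\wedge c_1=0=b_1\wedge c_1$. By (a), applied to $a_1\mathrel\nabla b_1$, we get $(a_1\vee c_1)\wedge b_1=c_1\wedge b_1=0$. Hence $a_1,c_1,b_1$ are independent, and Lemma~\ref{lem:trans} gives $a_1\sim b_1$, which contradicts $a\mathrel\nabla b$.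
\end{proof}

\begin{proposition}\label{prop:homog}
Let $L$ be s.i.
\begin{enumerate}
\item[(a)] For any nonzero $a,b\in L$ there are nonzero $a_1\le a$ and $b_1\le b$ with $a_1\sim b_1$.
\item[(b)] If $L$ has height $\ge N$, there are nonzero, pairwise orthogonal, pairwise perspective elements $a_1,\dots,a_N\in L$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Suppose $a\mathrel\nabla b$. Then $I=b^\nabla$ contains $a$, and $J=\bigcap_{z\in I}z^\nabla$ contains $b$; both are nonzero p-ideals. If $z\in I\cap J$, then $z\mathrel\nabla z$, so $z=0$. By Lemma~\ref{lem:cong}, $\theta_I$ and $\theta_J$ are nontrivial congruences and $\theta_I\cap\theta_J$ is trivial. This is impossible when there is a least nontrivial congruence.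

(b) Let $0=z_0<z_1<\dots<z_N$ and $y_i=z_i\wedge z_{i-1}'$. By \eqref{eq:relc}, $y_i\ne0$, and for $i<j$ we have $y_i\le z_{j-1}\le y_j'$. We find, by induction on $k$, nonzero $a_i\le y_i$ ($i\le k$) with $a_1\sim a_i$. For $k=1$ take $a_1=y_1$. For the step, (a) gives nonzero $\tilde a_1\le a_1$ and $a_{k+1}\le y_{k+1}$ with $\tilde a_1\sim a_{k+1}$; replace $a_1$ by $\tilde a_1$, and $a_2,\dots,a_k$ by the elements obtained from $\tilde a_1$ by (P1). At the end the $a_i$ are pairwise orthogonal, and $a_i\sim a_j$ for distinct $i,j\ge2$ by Lemma~\ref{lem:trans}.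
\end{proof}

Subdirect irreducibility cannot be dropped here. In a Boolean algebra complements in $[0,a\vee y]$ are unique, so $a\sim b$ forces $a=b$; Boolean algebras of every finite height lie in $[MO1]$.

\begin{lemma}\label{lem:irr}
\begin{enumerate}
\item[(a)] If $L$ has the property in Proposition~\ref{prop:homog}(a), then $[0,a]$ is irreducible for every $a\ne0$.
\item[(b)] An irreducible MOL of finite height is simple, and hence s.i.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $[0,a]$ is a product of two lattices with at least two elements each, and write its elements as pairs. Applied to $(1,0)$ and $(0,1)$, the hypothesis gives nonzero perspective elements $p=(p_1,0)$ and $q=(0,q_2)$, and by (P2) an axis $c=(c_1,c_2)\le(p_1,q_2)$. From $c\wedge p=(c_1,0)=0$ and $c\wedge q=(0,c_2)=0$ we get $c=0$. Then $p=p\vee c=q\vee c=q$, which is absurd.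

(b) Let $I$ be the class of $0$ of a congruence. An ideal of a lattice of finite height has a maximal element $z$, which is its largest element; so $I=[0,z]$. Let $x\in L$, and let $w$ be a complement of $x\wedge z'$ in $[0,x]$. Then $w\wedge z'=0$ and $w\le1=z'\vee z$, so $w\sim i_1\le z$ by Lemma~\ref{lem:project}, and $w\le z$ because $I$ is a p-ideal. Thus $x=w\vee(x\wedge z')$ is in the image of $\iota_z$, and $L\cong[0,z]\times[0,z']$ by Lemma~\ref{lem:interval}. Irreducibility leaves $z=0$, where the congruence is trivial by Lemma~\ref{lem:cong}(a), or $z=1$, where it identifies $0$ and $1$.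
\end{proof}

\section{The lattices $Q_d(F)$ and the reduction to unbounded varieties}\label{sec:reduction}

\begin{lemma}\label{lem:aniso}
For every field $F$ the form \eqref{eq:form} is anisotropic. For every nonempty $E_1\subseteq E$, the subspaces of $K_d^{E_1}$, with the restricted form, make up a simple irreducible MOL of height $|E_1|$, which is an interval $[0,a]$ of $Q_d(F)$.
\end{lemma}

\begin{proof}
Suppose $\sum_\varepsilon x^\varepsilon a_\varepsilon^2=0$. After clearing denominators the $a_\varepsilon$ are polynomials. If $a_\varepsilon\ne0$ has lexicographically leading exponent $s$, then $x^\varepsilon a_\varepsilon^2$ has leading exponent $2s+\varepsilon\equiv\varepsilon\pmod 2$. So the nonzero terms have distinct leading exponents, and nothing cancels the largest of them. Hence all $a_\varepsilon=0$, in every characteristic.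

An anisotropic symmetric form on a finite-dimensional space $W$ is nondegenerate, so $\dim U^\perp=\dim W-\dim U$, and $U\cap U^\perp=0$. Hence $W=U\oplus U^\perp$ and $U^{\perp\perp}=U$, and the subspace lattice is an MOL of height $\dim W$. Any two nonzero subspaces contain lines $Ku$ and $Kv$, and these are perspective, via $0$ if they are equal and via $K(u+v)$ if not. Lemma~\ref{lem:irr} shows that the MOL is irreducible and simple. Finally, for $U\subseteq a=K_d^{E_1}$ the relative complement $U^\perp\cap a$ is the orthogonal complement of $U$ in $a$.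
\end{proof}

For $F=\mathbb F_2$ the lemma says that the $x^\varepsilon$ are linearly independent over the subfield of squares $\mathbb F_2(x_1^2,\dots,x_d^2)$. They are a basis over it, so $2^d$ is the largest dimension of an anisotropic diagonal form over $\mathbb F_2(x_1,\dots,x_d)$; in particular one variable does not give a plane in this way.

\begin{example}\label{ex:noatoms}
There is a simple MOL in which every nonzero element has infinite height. Write $K_{d+1}^{\{0,1\}^{d+1}}=W\oplus W$ with $W=K_{d+1}^{E}$, according to the last coordinate of the index; the form is $\langle a,b\rangle+x_{d+1}\langle\tilde a,\tilde b\rangle$. For a subspace $U$ of $K_d^E$ let $\overline U$ be its $K_{d+1}$-span in $W$. Then $\dim\overline U=\dim U$, $\overline{U+U_1}=\overline U+\overline{U_1}$, and $\overline{U^\perp}=\overline U{}^{\perp}$ because the left side is contained in the right side and the dimensions agree. So $U\mapsto\overline U\oplus\overline U$ is a homomorphism $Q_d(F)\to Q_{d+1}(F)$ that doubles dimensions; it is injective by Lemma~\ref{lem:cong}(a). Let $L$ be the union of the chain $Q_1(F)\subset Q_2(F)\subset\cdots$.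 A nontrivial congruence of $L$ is nontrivial on some simple $Q_d(F)$ and so identifies $0$ and $1$. A nonzero $U\in Q_d(F)$ has dimension $2^j\dim U$ in $Q_{d+j}(F)$.
\end{example}

\begin{lemma}\label{lem:height2}
A variety $V$ of MOLs that is different from all $[MOn]$, $0\le n\le\omega$, has an s.i.\ member of height $\ge3$.
\end{lemma}

\begin{proof}
Suppose not. The four-element Boolean algebra is a product and is not s.i., so every s.i.\ member of $V$ is $MO\kappa$ for a cardinal $\kappa\ge1$. Note that $MOm$ is a subalgebra of $MO\kappa$ for $1\le m\le\kappa$. If $V$ has no s.i.\ member, then $V=[MO0]$. If the $\kappa$ that occur have a finite maximum $n$, then all s.i.\ members embed in $MOn\in V$, and $V=[MOn]$. Otherwise $V$ contains $MOm$ for all finite $m$. For infinite $\kappa$, every finite subset of $MO\kappa$ lies in a subalgebra $MOm$ with $m$ finite, so $MO\kappa$ satisfies exactly the identities that hold in all finite $MOm$. Hence $MO\omega\in V$ and all s.i.\ members of $V$ lie in $[MO\omega]$, so $V=[MO\omega]$. Each case is excluded.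
\end{proof}

\begin{lemma}\label{lem:finite}
Let $L$ be an s.i.\ MOL of finite height $h\ge3$. Then $L$ has elements of height $3$, and for each such element $a$ the interval $[0,a]$ is a projective plane in the variety generated by $L$.
\end{lemma}

\begin{proof}
If $0<z_1<\dots<z_h$, then $z_3$ has height exactly $3$, since a longer chain below $z_3$ would give a chain of more than $h$ nonzero elements in $L$. For $a$ of height $3$, the interval $[0,a]$ is an MOL in the variety of $L$ by Lemma~\ref{lem:interval}, and it is irreducible by Proposition~\ref{prop:homog}(a) and Lemma~\ref{lem:irr}(a).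
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bruns}, assuming Theorem~\ref{thm:main}]
By Lemma~\ref{lem:height2}, $V$ has an s.i.\ member $L$ of height $\ge3$. If $L$ has finite height, Lemma~\ref{lem:finite} gives a plane. If $L$ has infinite height, $V$ is unbounded and Theorem~\ref{thm:main} gives a plane.
\end{proof}

The second sentence of Theorem~\ref{thm:main} follows from the first. By Lemma~\ref{lem:aniso} with $d=2$ and $E_1=\{(0,0),(1,0),(0,1)\}$, the MOL of subspaces of $F(x,y)^3$ with the form $\langle1,x,y\rangle$ is irreducible of height $3$ and is an interval of $Q_2(F)$; now use Lemma~\ref{lem:interval}. It remains to find the $Q_d(F)$ in $V$.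

\section{Coordinates: $*$-regular rings}\label{sec:rings}

Rings are associative with $1$. A ring $R$ is \emph{regular} if for every $a$ there is $x$ with $axa=a$. The principal right ideals of a regular ring form a complemented modular lattice $L(R)$ in which join is sum and meet is intersection. The maps that send a principal right ideal to its left annihilator and a principal left ideal to its right annihilator are mutually inverse, order-reversing bijections between $L(R)$ and the lattice $L(R^{\mathrm{op}})$ of principal left ideals; for an idempotent $e$ they exchange $eR$ and $R(1-e)$. Matrix rings over regular rings are regular. We use two theorems of von Neumann \cite{vN}.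
\begin{enumerate}
\item[(N1)] \emph{Coordinatization.} A complemented modular lattice with $n\ge4$ independent, pairwise perspective elements with join $1$ is isomorphic to $L(R)$ for a regular ring $R$.
\item[(N2)] \emph{Isomorphisms.} If $L(R)$ has such a system with $n\ge3$ and $R_1$ is regular, then every lattice isomorphism $L(R)\to L(R_1)$ has the form $aR\mapsto\omega(a)R_1$ for a unique ring isomorphism $\omega\colon R\to R_1$.
\end{enumerate}

An \emph{involution} is an additive map $a\mapsto a^*$ with $(ab)^*=b^*a^*$ and $a^{**}=a$. A regular ring with an involution is \emph{$*$-regular} if $a^*a=0$ implies $a=0$; this condition is the ring form of anisotropy. A \emph{projection} is an element $e=e^2=e^*$. The following facts about a $*$-regular ring $R$ are standard (von Neumann, Kaplansky).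
\begin{enumerate}
\item[(R1)] Every principal right ideal is $eR$ for a unique projection $e$, and $L(R)$ is an MOL with $(eR)'=(1-e)R$.
\item[(R2)] Every $a\in R$ has a unique \emph{quasi-inverse} $a^+$ with $aa^+a=a$, $a^+aa^+=a^+$, $(aa^+)^*=aa^+$ and $(a^+a)^*=a^+a$.
\end{enumerate}
By uniqueness $(a^*)^+=(a^+)^*$, and $a^+=a^{-1}$ if $a$ is invertible. The element $aa^+$ is a projection with $aa^+R=aR$. Replacing $aa^+$ by $(a^+)^*a^*$, or $a^+a$ by $a^*(a^+)^*$, in the defining equations and taking adjoints where needed, we get
\begin{equation}\label{eq:mp}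
a^*=a^*aa^+=a^+aa^*,\qquad a=(a^+)^*a^*a,\qquad a^+=a^+(a^+)^*a^*=a^*(a^+)^*a^+ .
\end{equation}
Since $aa^+=(a^+)^*a^*$ and $a^*=a^*aa^+$, the equations $aa^+z=0$ and $a^*z=0$ are equivalent, so
\begin{equation}\label{eq:perp}
(aR)'=\{z\in R:a^*z=0\}.
\end{equation}

\begin{lemma}\label{lem:invol}
Let $R$ be a regular ring such that $L(R)$ has $n\ge3$ independent, pairwise perspective elements with join $1$. Then every orthocomplementation of $L(R)$ is given by \eqref{eq:perp} for an involution $*$ that makes $R$ $*$-regular.
\end{lemma}

\begin{proof}
The map that sends $aR$ to the left annihilator of $(aR)'$ is a lattice isomorphism $L(R)\to L(R^{\mathrm{op}})$. By (N2) it is induced by an isomorphism $R\to R^{\mathrm{op}}$, that is, by an anti-automorphism $*$ of $R$: the left annihilator of $(aR)'$ is $Ra^*$. Taking right annihilators gives \eqref{eq:perp}. In particular $aR\le(bR)'$ if and only if $b^*a=0$. Orthogonality is symmetric, so $b^*a=0\iff a^*b=0$; and applying the anti-automorphism, $b^*a=0\iff a^*b^{**}=0$. As $a^*$ runs through all of $R$, the elements $b$ and $b^{**}$ have the same left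 annihilator, so $bR=b^{**}R$. Thus $b\mapsto b^{**}$ is an automorphism of $R$ that induces the identity on $L(R)$, and the uniqueness in (N2) gives $b^{**}=b$. Finally $a^*a=0$ gives $aR\le(aR)'$, so $a=0$.
\end{proof}

The next lemma lets us carry out in rings the operations under which a variety is closed.

\begin{lemma}\label{lem:functor}
Let $R$, $R_1$, $R_n$ be $*$-regular rings.
\begin{enumerate}
\item[(a)] If $\psi\colon R\to R_1$ is a unital $*$-homomorphism, then $aR\mapsto\psi(a)R_1$ is a well-defined MOL homomorphism $L(R)\to L(R_1)$. It is injective (surjective) if $\psi$ is.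
\item[(b)] Every two-sided ideal $I$ is closed under $*$, and $R/I$ is $*$-regular.
\item[(c)] For a projection $e$, the ring $eRe$ is closed under $*$ and $a\mapsto a^+$, it is $*$-regular, and $L(eRe)\cong[0,eR]$.
\item[(d)] $\prod_nR_n$ is $*$-regular and $L(\prod_nR_n)\cong\prod_nL(R_n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\psi$ preserves the equations in (R2), so $\psi(a^+)=\psi(a)^+$. If $aR=eR$ with $e$ a projection, then $e=aa^+$, and $\psi(a)R_1=\psi(a)\psi(a)^+R_1=\psi(e)R_1$. So the map is well defined. It preserves $0$, and it preserves complements because $\psi(1-e)=1-\psi(e)$. For joins let $e,f$ be projections and $h=(1-e)f$. From $f=ef+h$ we get $eR+fR=eR+hR$. From $eh=0$ we get $e\,hh^+=0$ and, taking adjoints, $hh^+e=0$; so $e+hh^+$ is a projection and generates $eR+hR$. The expression $e+hh^+$ is preserved by $\psi$. If $\psi$ is injective, distinct projections go to distinct projections, which generate distinct right ideals by (R1). If $\psi$ is surjective, every principal right ideal of $R_1$ is some $\psi(a)R_1$.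

(b) By \eqref{eq:mp}, $a\in I$ gives $a^*=a^*aa^+\in I$, and $a^*a\in I$ gives $a=(a^+)^*a^*a\in I$. Quotients of regular rings are regular.

(c) If $a\in eRe$, then $a^*\in eRe$, and the two expressions for $a^+$ in \eqref{eq:mp} show that $a^+\in Re\cap eR=eRe$. A projection $f$ satisfies $fR\subseteq eR$ if and only if $ef=f$, and then also $fe=f$ by taking adjoints; so these are the projections of $eRe$. The order $gf=f$ of projections is the same in both rings. The complement of $f$ in $eRe$ is $e-f=e(1-f)=(1-f)e$, and $(e-f)R=(1-f)R\cap eR$.

(d) All conditions hold componentwise, and the projections of the product are the families of projections.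
\end{proof}

Let $\Omega$ be a set with $N$ elements and a distinguished element $0$. A \emph{$*$-frame of order $N$} in a nonzero $*$-regular ring $R$ consists of projections $e_r$ and elements $f_r\in e_rRe_0$, $g_r\in e_0Re_r$ ($r\in\Omega$) with
\[
e_re_t=0\ (r\ne t),\quad \sum_re_r=1,\quad g_rf_r=e_0,\quad f_rg_r=e_r,\quad f_0=g_0=e_0 .
\]
The elements $f_rg_t$ are matrix units, but $g_r$ need not be $f_r^*$; the failure is measured by the elements $f_r^*f_r$, which play the role of the numbers $\gamma_r$ of Section~\ref{sec:model}. We have $e_0\ne0$, for otherwise all $e_r=f_re_0g_r$ would vanish.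

\begin{lemma}\label{lem:frame}
Let $V$ be unbounded. For each $N\ge4$ there is a simple $*$-regular ring $R$ with $L(R)\in V$ and with a $*$-frame of order $N$.
\end{lemma}

\begin{proof}
Take an s.i.\ member of $V$ of height $\ge N$, elements $a_r$ ($r\in\Omega$) as in Proposition~\ref{prop:homog}(b), and their join $a$. Then $[0,a]\in V$, and in $[0,a]$ the $a_r$ are orthogonal, independent, and pairwise perspective by (P2). By (N1) and Lemma~\ref{lem:invol}, $[0,a]\cong L(R)$ as MOLs for a $*$-regular ring $R\ne0$. Let $a_r$ correspond to $e_rR$ with $e_r$ a projection. For $r\ne t$, $e_tR\subseteq(1-e_r)R$ gives $e_re_t=0$. So $\sum e_r$ is a projection that generates $\sum e_rR=R$, and $\sum e_r=1$ by (R1). For $r\ne0$ let $c$ be an axis of $e_0R$ and $e_rR$ as in (P2). It is a common complement of $e_0R$ and $e_rR$ in the module $e_0R+e_rR$, so $e_0R\cong(e_0R+e_rR)/c\cong e_rR$ as right $R$-modules. An isomorphism $e_0R\to e_rR$ is left multiplication by the image $f_r\in e_rRe_0$ of $e_0$, its inverse is left multiplication by the image $g_r\in e_0Re_r$ of $e_r$, and $g_rf_r=e_0$, $f_rg_r=e_r$. Finally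 let $I$ be a maximal two-sided ideal. Then $R/I$ is simple and $*$-regular, the $*$-frame passes to $R/I$, and $L(R/I)$ is a homomorphic image of $L(R)$ by Lemma~\ref{lem:functor}.
\end{proof}

We passed to a simple quotient because the center of a simple ring is a field. So $R$ has a characteristic, $0$ or a prime, and its center contains a prime field.

The order of a frame can be lowered. Let $0\in\Omega_1\subseteq\Omega$ and $e=\sum_{r\in\Omega_1}e_r$. Then $eRe$ has the $*$-frame $(e_r,f_r,g_r)_{r\in\Omega_1}$ and $L(eRe)\cong[0,eR]\in V$. It is simple: for an ideal $J\ne0$ of $eRe$ we have $RJR=R$ and $J=eJe$, so $eRe=eRJRe=(eRe)J(eRe)\subseteq J$. It has the characteristic of $R$, because an integer $m\cdot1$ is zero or invertible in $R$ and $e\ne0$.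

\subsection*{Choice of $F$ and of the rings $R_n$}
For each $N\ge4$ choose a ring as in Lemma~\ref{lem:frame}. Among their characteristics either some value occurs infinitely often or infinitely many primes occur. So there are $N_1<N_2<\cdots$ for which the characteristics are constant or are strictly increasing primes. Put $F=\mathbb A=\mathbb F_p$ if the characteristic is constantly $p>0$, and $F=\mathbb Q$, $\mathbb A=\mathbb Z$ otherwise. In the case of increasing primes the rings have no common field of scalars, and this is why coefficients will be taken in $\mathbb A$.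

Now fix $d\ge1$; the field $F$ does not depend on it. Put $\Delta_m=\{0,\dots,m-1\}^d$. For $n=2,3,\dots$ choose indices $k_2<k_3<\cdots$ with $N_{k_n}\ge(2n)^d$, and lower the order of the frame in the ring for $N_{k_n}$ to $(2n)^d$. This gives simple $*$-regular rings $R_n$ ($n\ge2$) with $L(R_n)\in V$ and with $*$-frames indexed by $\Omega=\Delta_{2n}$, with distinguished element $0=(0,\dots,0)$. Let $F_n$ be the prime field of the center of $R_n$. There is a canonical homomorphism $\mathbb A\to F_n$, and
\begin{equation}\label{eq:dagger}
\text{a nonzero polynomial over $\mathbb A$ has nonzero image over $F_n$ for almost all $n$,}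
\end{equation}
where ``almost all'' means all but finitely many. Indeed, $\mathbb A\to F_n$ is injective when the characteristic is constant, and a nonzero integer is divisible by only finitely many primes.

\section{Hankel bases}\label{sec:hankel}

In this section $n$ is fixed and $R=R_n$. Let $S=e_0Re_0$, a ring with unit $e_0$, and let $M=Re_0$, a right $S$-module on which $R$ acts from the left by $S$-linear maps. Define the $S$-valued form $\langle u,v\rangle=u^*v$ on $M$. For $u,v\in M$, $\lambda,\mu\in S$ and $X\in R$,
\[
\langle u\lambda,v\mu\rangle=\lambda^*\langle u,v\rangle\mu,\quad \langle v,u\rangle=\langle u,v\rangle^*,\quad \langle u,Xv\rangle=\langle X^*u,v\rangle,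
\]
and $\langle u,u\rangle=0$ implies $u=0$.

The $f_r$ ($r\in\Delta_{2n}$) form an orthogonal $S$-basis of $M$. They span, since $z=\sum e_rz=\sum f_r(g_rz)$ with $g_rz\in S$. For $r\ne t$ we have $g_rf_t=g_re_re_tf_t=0$ and $f_r^*f_t=f_r^*e_re_tf_t=0$; the first relation, with $g_rf_r=e_0$, gives linear independence, and the second gives orthogonality. The element $\gamma_r=\langle f_r,f_r\rangle=f_r^*f_r$ is invertible in $S$ with inverse $g_rg_r^*$:
\[
f_r^*f_rg_rg_r^*=f_r^*e_rg_r^*=(g_rf_r)^*=e_0,\qquad g_rg_r^*f_r^*f_r=g_r(f_rg_r)^*f_r=g_re_rf_r=e_0 .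
\]
Every $r\in\Delta_{2n}$ is uniquely $r=2s+\varepsilon$ with $s\in\Delta_n$ and $\varepsilon\in E$. We group the coordinates by parity:
\[
P_\varepsilon=\sum_{s\in\Delta_n}e_{2s+\varepsilon},\qquad M_\varepsilon=P_\varepsilon M=\bigoplus_{s\in\Delta_n}f_{2s+\varepsilon}S .
\]
The $P_\varepsilon$ are pairwise orthogonal projections with sum $1$.

As in Section~\ref{sec:model} we want bases of the blocks $M_\varepsilon$ whose Gram matrices are cut from one function $\varphi$ on $\Delta_{2n}$. The value $\varphi(r)$ occurs on a diagonal exactly once, in the block with $\varepsilon\equiv r\pmod2$. In several variables we must also arrange that a value is defined before it is needed off the diagonal. A total order on exponents that is invariant under translation does this, because $t\prec s$ implies $s+t\prec2s$. For instance, for $d=2$ and the lexicographic order, the vector with $\varepsilon=0$, $s=(1,0)$ is built at step $(2,0)$; its products with the vectors for $t=(0,0)$ and $t=(0,1)$ are $\varphi(1,0)$ and $\varphi(1,1)$, which were defined earlier, in the blocks $\varepsilon=(1,0)$ and $\varepsilon=(1,1)$.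

\begin{lemma}\label{lem:hankel}
There are self-adjoint elements $\varphi(r)\in S$ ($r\in\Delta_{2n}$) and, for each $\varepsilon\in E$, an $S$-basis $(u^\varepsilon_s)_{s\in\Delta_n}$ of $M_\varepsilon$ such that
\[
\langle u^\varepsilon_s,u^\varepsilon_t\rangle=\varphi(s+t+\varepsilon)\qquad(s,t\in\Delta_n,\ \varepsilon\in E).
\]
\end{lemma}

\begin{proof}
Let $\prec$ be the lexicographic order on $\mathbb Z^d$. We go through $\Delta_{2n}$ in increasing order. At step $r=2s+\varepsilon$ we define $\varphi(r)=\varphi(r)^*$ and a vector
\begin{equation}\label{eq:tri}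
u^\varepsilon_s\in f_{2s+\varepsilon}+\sum_{t\prec s}f_{2t+\varepsilon}S .
\end{equation}
Let $\Theta=\{t\in\Delta_n:t\prec s\}$. For $t\in\Theta$, translation invariance gives
\[
2t+\varepsilon\prec s+t+\varepsilon\prec2s+\varepsilon=r,
\]
and $s+t+\varepsilon\in\Delta_{2n}$ because its coordinates are at most $2(n-1)+1$. So $u^\varepsilon_t$ and $\varphi(s+t+\varepsilon)$ are already defined. By \eqref{eq:tri}, $u^\varepsilon_t=\sum_{t'\in\Theta}f_{2t'+\varepsilon}B_{t't}$ with a triangular matrix $B$ over $S$ whose diagonal entries are $e_0$. Such a matrix is invertible, and so is its conjugate transpose $B^*$. The Gram matrix $G=(\langle u^\varepsilon_t,u^\varepsilon_{t'}\rangle)_{t,t'\in\Theta}$ equals $B^*\operatorname{diag}(\gamma_{2t+\varepsilon})B$ and is therefore invertible. Let $(\lambda_t)_{t\in\Theta}$ be the column $G^{-1}(\varphi(s+t+\varepsilon))_{t\in\Theta}$, and put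
\[
u^\varepsilon_s=f_{2s+\varepsilon}+\sum_{t\in\Theta}u^\varepsilon_t\lambda_t,\qquad \varphi(r)=\langle u^\varepsilon_s,u^\varepsilon_s\rangle .
\]
Then \eqref{eq:tri} holds and $\varphi(r)$ is self-adjoint. Since $f_{2s+\varepsilon}$ is orthogonal to all $u^\varepsilon_t$ with $t\in\Theta$,
\[
\langle u^\varepsilon_t,u^\varepsilon_s\rangle=\sum_{t'\in\Theta}G_{tt'}\lambda_{t'}=\varphi(s+t+\varepsilon)\qquad(t\in\Theta),
\]
and applying $*$ gives $\langle u^\varepsilon_s,u^\varepsilon_t\rangle=\varphi(s+t+\varepsilon)$. Every pair of indices is either diagonal or is treated at the step of its larger member. By \eqref{eq:tri} the $u^\varepsilon_s$ arise from the basis $f_{2s+\varepsilon}$ by an invertible triangular matrix, so they form a basis of $M_\varepsilon$.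
\end{proof}

The proof used the orthogonality of the frame, to make $G$ invertible, and nothing about $S$; in particular the $\gamma_r$ need not commute.

Write $u_s=u^0_s$ and $T=P_0RP_0$, a $*$-regular ring with unit $P_0$. Every $S$-linear map $M_\eta\to M_\varepsilon$ is left multiplication by a unique element of $P_\varepsilon RP_\eta$. For existence, if $y_s$ is the image of $f_{2s+\eta}$, then $X=\sum_sy_sg_{2s+\eta}\in P_\varepsilon RP_\eta$ satisfies $Xf_{2t+\eta}=y_t$. For uniqueness, if $X\in RP_\eta$ kills all $f_{2s+\eta}$, then $Xe_{2s+\eta}=Xf_{2s+\eta}g_{2s+\eta}=0$ for all $s$, so $X=XP_\eta=0$. Let $\tau_\varepsilon\in P_\varepsilon RP_0$ give the map $M_0\to M_\varepsilon$, $u_s\mapsto u^\varepsilon_s$, and let $\rho_\varepsilon\in P_0RP_\varepsilon$ give its inverse. By uniqueness and the orthogonality of the $P_\varepsilon$,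
\begin{equation}\label{eq:units}
\rho_\varepsilon\tau_\varepsilon=P_0,\qquad\tau_\varepsilon\rho_\varepsilon=P_\varepsilon,\qquad\rho_\eta\tau_\varepsilon=0\ \ (\eta\ne\varepsilon).
\end{equation}
Put $A_\varepsilon=\tau_\varepsilon^*\tau_\varepsilon\in T$.

\begin{lemma}\label{lem:shift}
The element $A_\varepsilon$ is self-adjoint and invertible in $T$, and
\begin{align}
&\tau_\varepsilon^*=A_\varepsilon\rho_\varepsilon,\qquad\rho_\varepsilon^*=\tau_\varepsilon A_\varepsilon^{-1},\label{eq:adj}\\
&A_\varepsilon u_t=u_{t+\varepsilon}\quad\text{whenever }t,\,t+\varepsilon\in\Delta_n .\label{eq:shift}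
\end{align}
\end{lemma}

\begin{proof}
We drop the index $\varepsilon$ on $\tau,\rho,A$. The inverse is $\rho\rho^*$, since $\tau^*\tau\rho\rho^*=\tau^*P_\varepsilon\rho^*=(\rho\tau)^*=P_0$ and $\rho\rho^*\tau^*\tau=\rho(\tau\rho)^*\tau=\rho P_\varepsilon\tau=P_0$. Further $A\rho=\tau^*P_\varepsilon=\tau^*$ and $\tau A^{-1}=P_\varepsilon\rho^*=\rho^*$. If $t,t+\varepsilon\in\Delta_n$, then for all $s\in\Delta_n$
\[
\langle u_s,Au_t\rangle=\langle\tau u_s,\tau u_t\rangle=\langle u^\varepsilon_s,u^\varepsilon_t\rangle=\varphi(s+t+\varepsilon)=\langle u_s,u_{t+\varepsilon}\rangle .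
\]
So $z=Au_t-u_{t+\varepsilon}\in M_0$ satisfies $\langle u_s,z\rangle=0$ for all $s$. Writing $z=\sum u_s\lambda_s$ we get $\langle z,z\rangle=\sum\lambda_s^*\langle u_s,z\rangle=0$, hence $z=0$.
\end{proof}

We now read part of $M_0$ as a space of polynomials. For a polynomial $h$ in $x=(x_1,\dots,x_d)$ let $|h|$ be the largest of its degrees in the single variables $x_i$, with $|0|=0$. Then $|hh_1|\le|h|+|h_1|$ and $|h+h_1|\le\max(|h|,|h_1|)$. For $h=\sum c_sx^s\in F_n[x]$ with $|h|\le n-1$ put
\[
\widehat h=\sum_{s\in\Delta_n}u_sc_s\in M_0 .
\]
The map $h\mapsto\widehat h$ is $F_n$-linear. It is injective, because $u_sc_s=u_s(c_se_0)$, the $u_s$ are an $S$-basis, and $ce_0\ne0$ for $c\in F_n\setminus\{0\}$. Elements of $R$ commute with the central scalars in $F_n$, so \eqref{eq:shift} gives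
\begin{equation}\label{eq:mult}
A_\varepsilon\widehat h=\widehat{x^\varepsilon h}\qquad\text{if }|h|\le n-2 .
\end{equation}

\section{Symbols}\label{sec:symbol}

All objects of Section~\ref{sec:hankel} now carry the index $n$. Let $\mathcal T=\prod_{n\ge2}T_n$, and write $A_\varepsilon$ for the sequence of the elements $A_\varepsilon$ of the $T_n$. In $T_n$ the $A_\varepsilon$ need not commute or satisfy $A_\varepsilon A_\eta=A_{\varepsilon+\eta}$; by \eqref{eq:mult} such relations hold on polynomials of small degree. We look for a subring of $\mathcal T$ that contains the $A_\varepsilon$, is again $*$-regular, and maps onto $K=K_d=F(x_1,\dots,x_d)$, the field of fractions of $\mathbb A[x]$. An operator that is to represent a fraction $a/b$ should send multiples of $b$ to the corresponding multiples of $a$. We ask the same of its adjoint; this makes the involution trivial on $K$, and it is what keeps the subring closed under quasi-inverses.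

\begin{definition}
Let $a,b\in\mathbb A[x]$ with $b\ne0$, and let $k\ge\max(|a|,|b|)$ be an integer. A sequence $X=(X_n)\in\mathcal T$ \emph{acts as $(a,b)$ with margin $k$} if for almost all $n$ and all $h\in F_n[x]$ with $|h|\le n-1-k$,
\[
X_n\,\widehat{bh}=\widehat{ah}\qquad\text{and}\qquad X_n^*\,\widehat{bh}=\widehat{ah},
\]
where $a,b$ are read in $F_n[x]$. Let $\mathcal T_0$ be the set of all $X$ that act as some pair with some margin.
\end{definition}

\begin{lemma}\label{lem:symbol}
$\mathcal T_0$ is a unital subring of $\mathcal T$ that is closed under $*$ and $X\mapsto X^+$ and contains all $A_\varepsilon^{\pm1}$. Sending $X$ that acts as $(a,b)$ to its \emph{symbol} $a/b$ is a well-defined surjective ring homomorphism $\sigma\colon\mathcal T_0\to K$ with $\sigma(X^*)=\sigma(X)$ and $\sigma(A_\varepsilon)=x^\varepsilon$.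
\end{lemma}

\begin{proof}
Equations below are meant for almost all $n$, and we suppress $n$.

\emph{The symbol is well defined.} Let $X$ act as $(a,b)$ with margin $k$ and as $(a_1,b_1)$ with margin $k_1$. For $n>k+k_1$ we may take $h=b_1$ in the first condition and $h=b$ in the second, and get $\widehat{ab_1}=X\widehat{bb_1}=\widehat{a_1b}$. By injectivity $ab_1-a_1b$ vanishes in $F_n[x]$ for almost all $n$, so $ab_1=a_1b$ by \eqref{eq:dagger}.

\emph{Ring operations.} Let $X$ act as $(a,b)$ with margin $k$ and $Y$ as $(a_1,b_1)$ with margin $k_1$, and let $|h|\le n-1-k-k_1$. Then $|ah|,|bh|\le n-1-k_1$ and $|a_1h|,|b_1h|\le n-1-k$. Hence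
\[
XY\,\widehat{b_1\,bh}=X\,\widehat{b\,a_1h}=\widehat{aa_1h},\qquad
Y^*X^*\,\widehat{b\,b_1h}=Y^*\,\widehat{b_1\,ah}=\widehat{aa_1h},
\]
and both $X+Y$ and $X^*+Y^*$ send $\widehat{bb_1h}$ to $\widehat{ab_1h}+\widehat{a_1bh}$. So $XY$ acts as $(aa_1,bb_1)$ and $X+Y$ as $(ab_1+a_1b,bb_1)$, with margin $k+k_1$. Also $-X$ acts as $(-a,b)$, $X^*$ acts as $(a,b)$ since the definition is symmetric in $X$ and $X^*$, the unit acts as $(1,1)$, and $A_\varepsilon=A_\varepsilon^*$ acts as $(x^\varepsilon,1)$ with margin $1$ by \eqref{eq:mult}.

\emph{Quasi-inverses.} Let $X$ act as $(a,b)$ with margin $k$. Suppose first that $a=0$. By \eqref{eq:mp}, $X^+=X^+(X^+)^*X^*$ and, taking the adjoint of the other expression for $X^+$, $(X^+)^*=(X^+)^*X^+X$. Since $X^*$ and $X$ kill $\widehat{bh}$, so do $X^+$ and $(X^+)^*$, and $X^+$ acts as $(0,b)$.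

Suppose that $a\ne0$, and let $|h|\le n-1-2k$, so that $|ah|,|bh|\le n-1-k$. Then $X\,\widehat{b\,ah}=\widehat{a^2h}$ and $X^*\,\widehat{b\,bh}=\widehat{abh}$. The operator $X$ may have a kernel, so $X^+X$ need not fix an arbitrary preimage of $\widehat{a^2h}$; but it fixes $\widehat{abh}$, which lies in the range of $X^*$. Precisely, $X^+XX^*=X^*$ by \eqref{eq:mp}, so
\[
X^+\,\widehat{a^2h}=X^+X\,\widehat{abh}=X^+XX^*\,\widehat{b^2h}=X^*\,\widehat{b^2h}=\widehat{abh}.
\]
The same computation for $X^*$, which also acts as $(a,b)$ with margin $k$, gives $(X^+)^*\widehat{a^2h}=(X^*)^+\widehat{a^2h}=\widehat{abh}$. As $a^2\ne0$, the sequence $X^+$ acts as $(ab,a^2)$ with margin $2k$, and $\sigma(X^+)=b/a=\sigma(X)^{-1}$. In particular $A_\varepsilon^{-1}=A_\varepsilon^+\in\mathcal T_0$.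

\emph{Surjectivity.} The image of $\sigma$ is a unital subring of $K$ that is closed under inverses of nonzero elements, hence a subfield. It contains the prime field $F$, and it contains $x_i=\sigma(A_\varepsilon)$, where $\varepsilon$ is the $i$th unit vector. So it is $K$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

We assemble the blocks into matrices with entries in $\mathcal T_0$ and apply $\sigma$ entrywise. Let $\mathcal B=\prod_{n\ge2}R_n$. By Lemma~\ref{lem:functor}(d) it is $*$-regular and $L(\mathcal B)\in V$. Let $\tau_\varepsilon,\rho_\varepsilon,P_\varepsilon\in\mathcal B$ be the sequences of the elements with these names; then $\mathcal T=P_0\mathcal BP_0$, and \eqref{eq:units}, \eqref{eq:adj} hold in $\mathcal B$. Put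
\[
\mathcal B_0=\Bigl\{\sum_{\varepsilon,\eta\in E}\tau_\varepsilon X_{\varepsilon\eta}\rho_\eta\ :\ X_{\varepsilon\eta}\in\mathcal T_0\Bigr\}.
\]
By \eqref{eq:units}, the map $(X_{\varepsilon\eta})\mapsto Z=\sum\tau_\varepsilon X_{\varepsilon\eta}\rho_\eta$ from the matrix ring $M_E(\mathcal T_0)$ to $\mathcal B$ is multiplicative, because $(\tau_\varepsilon X\rho_\eta)(\tau_\zeta Y\rho_\xi)$ is $\tau_\varepsilon XY\rho_\xi$ if $\eta=\zeta$ and $0$ otherwise. It is injective, because $X_{\varepsilon\eta}=\rho_\varepsilon Z\tau_\eta$, and it sends the identity matrix to $\sum\tau_\varepsilon\rho_\varepsilon=\sum P_\varepsilon=1$. So $\mathcal B_0$ is a unital subring isomorphic to $M_E(\mathcal T_0)$. The ring $\mathcal T_0$ is regular because it is closed under $X\mapsto X^+$; hence $\mathcal B_0$ is regular. By \eqref{eq:adj},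
\begin{equation}\label{eq:star}
(\tau_\varepsilon X\rho_\eta)^*=\rho_\eta^*X^*\tau_\varepsilon^*=\tau_\eta\bigl(A_\eta^{-1}X^*A_\varepsilon\bigr)\rho_\varepsilon,
\end{equation}
and $A_\eta^{-1}X^*A_\varepsilon\in\mathcal T_0$ by Lemma~\ref{lem:symbol}. So $\mathcal B_0$ is closed under $*$. The condition $Z^*Z=0\Rightarrow Z=0$ is inherited from $\mathcal B$, so $\mathcal B_0$ is $*$-regular. By Lemma~\ref{lem:functor}(a), $L(\mathcal B_0)$ embeds in $L(\mathcal B)$, and $L(\mathcal B_0)\in V$.

Let $D=\operatorname{diag}(x^\varepsilon)_{\varepsilon\in E}$, the Gram matrix of the form \eqref{eq:form}, and $Y^\#=D^{-1}Y^TD$ for $Y\in M_E(K)$. This is an anti-automorphism, and $Y^{\#\#}=D^{-1}(DYD^{-1})D=Y$. If $Y^\#Y=0$, then $Y^TDY=0$; the diagonal entries say that $\langle y,y\rangle=0$ for every column $y$ of $Y$, so $Y=0$ by Lemma~\ref{lem:aniso}. Thus $(M_E(K),\#)$ is $*$-regular. The map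
\[
\Phi\colon\mathcal B_0\to M_E(K),\qquad\sum\tau_\varepsilon X_{\varepsilon\eta}\rho_\eta\mapsto\bigl(\sigma(X_{\varepsilon\eta})\bigr),
\]
is a surjective unital ring homomorphism. By \eqref{eq:star}, the $(\eta,\varepsilon)$ entry of $\Phi(Z^*)$ is $(x^\eta)^{-1}\sigma(X_{\varepsilon\eta})x^\varepsilon$, which is the $(\eta,\varepsilon)$ entry of $\Phi(Z)^\#$. So $\Phi$ is a $*$-homomorphism, $L(M_E(K))$ is a homomorphic image of $L(\mathcal B_0)$ by Lemma~\ref{lem:functor}(a), and it lies in $V$.

It remains to identify this MOL. The right ideal $YM_E(K)$ consists of the matrices whose columns lie in the column space of $Y$, and every subspace of $K^E$ is a column space. So sending $YM_E(K)$ to the column space of $Y$ is a lattice isomorphism onto the subspace lattice of $K^E$. By \eqref{eq:perp}, $(YM_E(K))'=\{Z:Y^TDZ=0\}$ consists of the matrices whose columns are orthogonal to all columns of $Y$. Hence $L(M_E(K))\cong Q_d(F)$ as MOLs, and $Q_d(F)\in V$. Since $F$ was chosen before $d$, this holds for all $d\ge1$. Together with the last paragraph of Section~\ref{sec:reduction} this proves Theorem~\ref{thm:main},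 and with it Theorem~\ref{thm:bruns}. \qed

\section{The minimal unbounded varieties}\label{sec:more}

Here we need to show that certain algebras are \emph{not} in a given variety. The tool is J\'onsson's lemma: if $\mathcal K$ generates a congruence-distributive variety, then its s.i.\ members lie in $HSP_u(\mathcal K)$, that is, they are homomorphic images of subalgebras of ultraproducts of members of $\mathcal K$. Varieties of MOLs are congruence-distributive because lattices are. By \L o\'s's theorem, a first-order sentence holds in an ultraproduct if it holds in all factors.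

To separate the $\mathcal W_F$ we express the characteristic by lattice terms. A \emph{triangle} in a lattice with $0$ is a tuple $(a_1,a_2,a_3,c_2,c_3)$ that satisfies
\[
a_1\wedge a_2=0,\quad(a_1\vee a_2)\wedge a_3=0,\quad a_1\vee c_j=a_j\vee c_j=a_1\vee a_j,\quad a_1\wedge c_j=a_j\wedge c_j=0
\]
for $j=2,3$. Define lattice terms in these five variables by $c=(c_2\vee c_3)\wedge(a_2\vee a_3)$, $G_0=a_1$ and
\[
J_k=(G_k\vee c)\wedge(a_1\vee a_3),\quad H_k=(J_k\vee a_2)\wedge(c_2\vee a_3),\quad G_{k+1}=(H_k\vee c)\wedge(a_1\vee a_2).
\]
The idea is that $G_k$ is the graph of multiplication by $-k$, and the three steps add $1$ to $k$.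

\begin{lemma}\label{lem:char}
Let $(a_1,a_2,a_3,c_2,c_3)$ be a triangle in the subspace lattice of a vector space over a field $K$, and let $p$ be a prime. Then $G_p=a_1$ if $K$ has characteristic $p$, and $G_p\wedge a_1=0$ otherwise.
\end{lemma}

\begin{proof}
The sum $a_1+a_2+a_3$ is direct. Since $c_j$ is a complement of both $a_1$ and $a_j$ in $a_1\oplus a_j$, it projects bijectively onto both summands, so $c_j=\{v-\theta_jv:v\in a_1\}$ for an isomorphism $\theta_j\colon a_1\to a_j$. Below, $v,w$ range over $a_1$. The vector $(v-\theta_2v)+(w-\theta_3w)$ lies in $a_2+a_3$ if and only if $w=-v$, so $c=\{\theta_2w-\theta_3w\}$. Suppose that $G_k=\{v-k\theta_2v\}$, which is true for $k=0$. The $a_2$-component of $v-k\theta_2v+\theta_2w-\theta_3w$ vanishes if and only if $w=kv$, so $J_k=\{v-k\theta_3v\}$. A vector $v-k\theta_3v+v_2$ with $v_2\in a_2$ has the form $w-\theta_2w+v_3$ with $v_3\in a_3$ if and only if $w=v$ and $v_2=-\theta_2v$, so $H_k=\{v-\theta_2v-k\theta_3v\}$. The $a_3$-component of $v-\theta_2v-k\theta_3v+\theta_2w-\theta_3w$ vanishes if and only if $w=-kv$, so $G_{k+1}=\{v-(k+1)\theta_2v\}$.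 Thus $G_p=\{v-p\theta_2v\}$. If $p=0$ in $K$, this is $a_1$. Otherwise $v-p\theta_2v\in a_1$ forces $\theta_2v=0$ and $v=0$.
\end{proof}

The statements ``every triangle satisfies $G_p=a_1$'' and ``every triangle satisfies $G_p\wedge a_1=0$'' are universally quantified implications between equations. They pass to ultraproducts and subalgebras. To use them in a homomorphic image, we have to lift triangles.

\begin{lemma}\label{lem:lift}
Let $\pi\colon C\to C_1$ be a surjective homomorphism of MOLs, and let $(\bar a_1,\bar a_2,\bar a_3,\bar c_2,\bar c_3)$ be a triangle in $C_1$ with pairwise orthogonal $\bar a_i$. Then there is a triangle in $C$ that $\pi$ maps onto it.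
\end{lemma}

\begin{proof}
Take preimages $\hat a_i$ of $\bar a_i$, and put $b_1=\hat a_1$, $b_2=\hat a_2\wedge b_1'$, $b_3=\hat a_3\wedge b_1'\wedge b_2'$. These are pairwise orthogonal, and $\pi(b_i)=\bar a_i$ because the $\bar a_i$ are pairwise orthogonal. From now on we only shrink the $b_i$, so orthogonality, and with it independence, is kept.

\emph{Lifting one axis.} Let $a,b,y\in C$ be such that $\pi(y)$ is an axis of $\pi(a),\pi(b)$ with $\pi(a)\vee\pi(y)=\pi(b)\vee\pi(y)=\pi(a)\vee\pi(b)$. Put $y_1=y\wedge(y\wedge a)'$ and $y_2=y_1\wedge(y_1\wedge b)'$. As $\pi(y\wedge a)=0$ and $\pi(y_1\wedge b)=0$, we have $\pi(y_2)=\pi(y_1)=\pi(y)$; and $y_2\wedge a\le(y\wedge a)\wedge(y\wedge a)'=0$, $y_2\wedge b=(y_1\wedge b)\wedge(y_1\wedge b)'=0$. Put $\tilde a=a\wedge(b\vee y_2)$ and $\tilde b=b\wedge(a\vee y_2)$. Then $\pi(\tilde a)=\pi(a)\wedge(\pi(a)\vee\pi(b))=\pi(a)$ and in the same way $\pi(\tilde b)=\pi(b)$. By modularity $\tilde a\vee y_2=(a\vee y_2)\wedge(b\vee y_2)=\tilde b\vee y_2$, so $\tilde a\sim\tilde b$ via $y_2$. By (P2), $\tilde y=y_2\wedge(\tilde a\vee\tilde b)$ is an axis with $\tilde a\vee\tilde y=\tilde b\vee\tilde y=\tilde a\vee\tilde b$,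 and $\pi(\tilde y)=\pi(y)\wedge(\pi(a)\vee\pi(b))=\pi(y)$.

Apply this to $b_1$, $b_2$ and a preimage of $\bar c_2$; we obtain $\tilde b_1\le b_1$, $\tilde b_2\le b_2$ and an axis $\tilde y$. Apply it again to $\tilde b_1$, $b_3$ and a preimage of $\bar c_3$; we obtain $a_1\le\tilde b_1$, $a_3\le b_3$ and an axis $c_3$. Since $\tilde b_1$ has shrunk, we repair the first pair: put $a_2=\tilde b_2\wedge(a_1\vee\tilde y)$ and $c_2=\tilde y\wedge(a_1\vee a_2)$. By (P1), $a_1\sim a_2$ via $\tilde y$, and by (P2), $c_2$ is an axis of the required kind. Finally $\pi(a_2)=\bar a_2\wedge(\bar a_1\vee\bar c_2)=\bar a_2$ and $\pi(c_2)=\bar c_2\wedge(\bar a_1\vee\bar a_2)=\bar c_2$.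
\end{proof}

\begin{proposition}\label{prop:sep}
If $F\ne F'$ are prime fields, then $Q_2(F')\notin\mathcal W_F$.
\end{proposition}

\begin{proof}
Suppose $Q_2(F')\in\mathcal W_F$. It is simple by Lemma~\ref{lem:aniso}, so J\'onsson's lemma gives a subalgebra $C$ of an ultraproduct of algebras $Q_d(F)$ and a surjective homomorphism $\pi\colon C\to Q_2(F')$. Let $v_1,v_2,v_3$ be three of the coordinate vectors of the four-dimensional space that defines $Q_2(F')$, let $\bar a_i$ be the line spanned by $v_i$, and let $\bar c_j$ be the line spanned by $v_1-v_j$. This is a triangle with pairwise orthogonal $\bar a_i$ and $\bar a_1\ne0$. Lift it to a triangle $(a_1,a_2,a_3,c_2,c_3)$ in $C$ by Lemma~\ref{lem:lift}. Let $G_p$ and $\bar G_p$ be the values of the term on the two triangles; then $\pi(G_p)=\bar G_p$.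

If $F'=\mathbb F_p$, then $F$ does not have characteristic $p$. By Lemma~\ref{lem:char}, every triangle in every $Q_d(F)$, hence in $C$, satisfies $G_p\wedge a_1=0$, while $\bar G_p=\bar a_1$. Applying $\pi$ gives $\bar a_1=\bar G_p\wedge\bar a_1=0$, a contradiction. If $F'=\mathbb Q$, then $F=\mathbb F_p$ for some $p$. Now $G_p=a_1$ in $C$, so $\bar G_p=\bar a_1$, while $\bar G_p\wedge\bar a_1=0$ in $Q_2(\mathbb Q)$; again $\bar a_1=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) One direction is Theorem~\ref{thm:bruns}. For the other, all $[MOn]$ are contained in $[MO\omega]$, so we must show that $[MO\omega]$ contains no plane. The property ``height at most $2$'' is first-order, so it passes to ultrapowers of $MO\omega$, and it passes to subalgebras. It passes to homomorphic images because chains lift: if $\pi(y_i)=z_i$ and $0<z_1<z_2<z_3$, then $0<y_1<y_1\vee y_2<y_1\vee y_2\vee y_3$, as one sees by applying $\pi$. By J\'onsson's lemma every s.i.\ member of $[MO\omega]$ has height at most $2$. An MOL whose lattice reduct is a projective plane is s.i.\ by Lemma~\ref{lem:irr}(b) and has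 height $3$, so it is not in $[MO\omega]$.

(b) The first statement is Lemma~\ref{lem:finite}. If $V$ is unbounded, Theorem~\ref{thm:main} gives the plane and all $Q_d(F)$. Given $h\ge1$, choose $d$ with $2^d\ge h$ and $E_1\subseteq E$ with $|E_1|=h$; Lemmas~\ref{lem:aniso} and~\ref{lem:interval} give an irreducible MOL of height $h$ in $V$.

(c) Since $Q_d(F)$ is simple of height $2^d$, the variety $\mathcal W_F$ and every variety containing it are unbounded. The converse is Theorem~\ref{thm:main}. By Proposition~\ref{prop:sep}, $\mathcal W_{F'}\subseteq\mathcal W_F$ implies $F'=F$; in particular the $\mathcal W_F$ are pairwise distinct. If $V\subseteq\mathcal W_F$ is unbounded, then $\mathcal W_{F'}\subseteq V\subseteq\mathcal W_F$ for some $F'$, so $F'=F$ and $V=\mathcal W_F$. Thus $\mathcal W_F$ is a minimal unbounded variety. A minimal unbounded variety contains some $\mathcal W_F$ and so equals it.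
\end{proof}

\begin{thebibliography}{9}

\bibitem{vN}
von Neumann, \emph{Continuous Geometry}, Part II.

\bibitem{VMO}
\emph{Varieties of Modular Ortholattices},
\texttt{https://macsphere.mcmaster.ca/\allowbreak bitstream/\allowbreak 11375/5962/1/fulltext.pdf}

\end{thebibliography}
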